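\title{Adding a Hilbert space preserves the hereditary approximation property}

\begin{abstract}
A Banach space has the hereditary approximation property if all of its closed
subspaces have the approximation property. We prove that $X$ has this property
if and only if $X\oplus\ell_2$ has it. By Grothendieck's criterion, a subspace of
$X\oplus\ell_2$ without the approximation property carries a tensor that induces
the zero operator and has trace one. We move this tensor into $X$: the Hilbert
space components are cut into finite-dimensional blocks, the blocks are placed in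
uniformly complemented Euclidean subspaces of $X$, and room is made for them by
an infinite shift. The same argument treats arbitrary Hilbert spaces,
approximation properties of order $s\le 1$, and certain second summands with a
shrinking finite-dimensional decomposition.
\end{abstract}

\section{Introduction}

Scalars are real or complex, and $\mathbb K$ denotes the scalar field. A
\emph{space} is an infinite-dimensional Banach space, a \emph{subspace} is a
closed linear subspace (of finite or infinite dimension), and an \emph{operator}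
is a bounded linear map. The direct sum $X\oplus Y$ carries the norm
$\|(x,y)\|=(\|x\|^2+\|y\|^2)^{1/2}$, and $x\in X$ is identified with $(x,0)$. All
properties considered below are invariant under isomorphism, so any equivalent
norm would serve.

A Banach space $Z$ has the \emph{approximation property} (AP) if for every
compact set $K\subset Z$ and every $\varepsilon>0$ there is a finite-rank
operator $T:Z\to Z$ with $\|Tz-z\|<\varepsilon$ for all $z\in K$. A
finite-dimensional $Z$ has the AP (take $T=I$). A Hilbert space has the AP (take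
the orthogonal projection onto the span of a finite $\varepsilon$-net of $K$).
If $Z_1$ and $Z_2$ have the AP, then so does $Z_1\oplus Z_2$: approximate the
identity of $Z_1$ and of $Z_2$ on the two coordinate projections of $K$ and take
the direct sum of the two operators.

A space $X$ has the \emph{hereditary approximation property} (HAP) if every
subspace of $X$ has the AP. Subspaces of a Hilbert space are Hilbert spaces, so
$\ell_2$ has the HAP. The following is Question~5 of \cite{HAP}.

\begin{quote}
\emph{If $X$ has the HAP, does $X\oplus\ell_2$ necessarily have the HAP?}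
\end{quote}

The stability of the AP under direct sums does not settle this, because a
subspace of $X\oplus Y$ need not be the sum of a subspace of $X$ and a subspace
of $Y$; the graph of an injective operator from $X$ to $Y$ meets both summands
only in $0$. In fact the HAP is not stable under direct sums: Casazza, Garc\'ia
and Johnson \cite{CGJ} give two spaces with the HAP whose direct sum fails the
HAP. So a positive answer has to use something particular to $\ell_2$.

Two simple cases point to a positive answer. Let $X$ have the HAP. If $F$ is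
finite-dimensional and $Z$ is a subspace of $X\oplus F$, then $Z\cap X$ is the
kernel of the coordinate map $Z\to F$, so $Z$ is isomorphic to the sum of
$Z\cap X$ and a finite-dimensional space, and $Z$ has the AP. If $X$ contains a
complemented copy of $\ell_2$, say $X\cong X'\oplus\ell_2$, then
\[
X\oplus\ell_2\cong X'\oplus\ell_2\oplus\ell_2\cong X'\oplus\ell_2\cong X ,
\]
and there is nothing to prove. The hypothesis of the question does not hand us
such a copy, but it gives a finite-dimensional substitute: a space with the HAP
has nontrivial type, and a space of nontrivial type contains, inside every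
infinite-dimensional subspace, copies of $\ell_2^n$ of all dimensions that are
complemented with a uniform constant. One expects $X$ to absorb $\ell_2$ block
by block, and this expectation is correct.

\begin{theorem}\label{thm:main}
A space $X$ has the HAP if and only if $X\oplus\ell_2$ has the HAP.
\end{theorem}

The difficulty is that the finite-dimensional Euclidean pieces of $X$ need not
add up to a copy of $\ell_2$, so we cannot expect to embed a given subspace
$Z\subset X\oplus\ell_2$ into $X$. We do not embed $Z$. The failure of the AP in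
$Z$ is witnessed by countably many vectors and functionals, which may be taken to
tend to zero in norm, and only these have to be moved into $X$. For such
sequences the series that formally define an isomorphism of $X\oplus\ell_2$ onto
$X$ can be made to converge absolutely.

Section~\ref{sec:statements} recalls the tools and states the more general
theorems that the method gives. Section~\ref{sec:model} develops the
construction for a one-dimensional second summand, Section~\ref{sec:transplant}
carries it out in general, and Section~\ref{sec:proofs} deduces the theorems.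

\section{Traces, type, and the general statements}\label{sec:statements}

\subsection{The trace criterion}

All pairings between vectors and functionals are bilinear. Let $Z$ be a Banach
space and let $\varphi_i\in Z^*$, $z_i\in Z$ satisfy
$\sum_i\|\varphi_i\|\|z_i\|<\infty$. We call the formal sum
$\sum_i\varphi_i\otimes z_i$ a \emph{tensor} on $Z$. It \emph{induces} the
operator $z\mapsto\sum_i\varphi_i(z)z_i$ on $Z$, and its \emph{trace} is the
number $\sum_i\varphi_i(z_i)$.

\begin{theorem}[Grothendieck; see {\cite[Theorem 1.e.4]{LT1}}]\label{thm:groth}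
A Banach space $Z$ has the AP if and only if every tensor on $Z$ that induces the
zero operator has trace $0$.
\end{theorem}

One direction shows why traces appear. Let $\sum_i\varphi_i\otimes z_i$ induce
zero. For a rank-one operator $Tz=\alpha(z)c$ we have
$\sum_i\varphi_i(Tz_i)=\alpha\big(\sum_i\varphi_i(c)z_i\big)=0$, and by linearity
$\sum_i\varphi_i(Tz_i)=0$ for every finite-rank $T$. Rescale so that $z_i\to0$
and $\sum_i\|\varphi_i\|<\infty$ (as in Lemma~\ref{lem:normal} below). If $T$ is
within $\varepsilon$ of the identity on the compact set $\{0,z_1,z_2,\dots\}$,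
then the trace equals $\sum_i\varphi_i(z_i-Tz_i)$ and has modulus at most
$\varepsilon\sum_i\|\varphi_i\|$.

Let $0<s\le1$. A tensor is \emph{$s$-summable} if
$\sum_i(\|\varphi_i\|\|z_i\|)^s<\infty$; this condition implies
$\sum_i\|\varphi_i\|\|z_i\|<\infty$, since $a\le a^s$ for $0\le a\le1$. We say
that $Z$ has $\mathrm{AP}_s$ if every $s$-summable tensor on $Z$ that induces the
zero operator has trace $0$. By Theorem~\ref{thm:groth}, $\mathrm{AP}_1$ is the
AP, and the AP implies $\mathrm{AP}_s$ for every $s\le 1$. An isomorphism
$U:Z\to Z'$ carries $\sum_i\varphi_i\otimes z_i$ to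
$\sum_i\varphi_iU^{-1}\otimes Uz_i$, which is again $s$-summable, has the same
trace, and induces the conjugate operator; so $\mathrm{AP}_s$ is an isomorphic
invariant. A reader interested only in Theorem~\ref{thm:main} may take $s=1$
throughout.

\subsection{Type and complemented Euclidean subspaces}

Let $1\le p\le2$. A space $X$ has \emph{type $p$} if there is a constant $T$ such
that
\[
\Big(2^{-n}\sum_{\epsilon\in\{-1,1\}^n}\Big\|\sum_{i=1}^n\epsilon_ix_i\Big\|^2\Big)^{1/2}
\le T\Big(\sum_{i=1}^n\|x_i\|^p\Big)^{1/p}
\]
for all $n$ and all $x_1,\dots,x_n\in X$. Every space has type $1$ by the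
triangle inequality, and Hilbert spaces have type $2$ by the parallelogram law.
A space has \emph{nontrivial type} if it has type $p$ for some $p>1$.

\begin{theorem}[Szankowski \cite{Sz}; see {\cite[Section 1.g]{LT2}}]\label{thm:sz}
If $\sup\{p: X\text{ has type }p\}<2$, then $X$ has a subspace that fails the AP.
In particular, a space with the HAP has nontrivial type.
\end{theorem}

The \emph{Banach--Mazur distance} between two $n$-dimensional normed spaces is
the infimum of $\|U\|\|U^{-1}\|$ over all isomorphisms $U$ between them. The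
next theorem combines two results: nontrivial type implies $K$-convexity (Pisier
\cite{Pi}), and $K$-convexity implies the property stated, called local
$\pi$-Euclideanity (Figiel and Tomczak-Jaegermann \cite{FTJ}). The notion of
$K$-convexity itself is not used below.

\begin{theorem}[\cite{Pi,FTJ}]\label{thm:pi}
Let $X$ have nontrivial type. There is a constant $C_0$ such that for every $n$
there is $N(n)$ with the following property: every subspace of $X$ of dimension
at least $N(n)$ contains an $n$-dimensional subspace $F$ whose Banach--Mazur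
distance to $\ell_2^n$ is at most $2$ and which is the range of a projection
$P:X\to F$ with $\|P\|\le C_0$.
\end{theorem}

We shall choose infinitely many such subspaces, and we need them to be
independent of one another and of data fixed in advance. Theorem~\ref{thm:pi}
lets us prescribe where $F$ lies. The following lemma lets us also prescribe a
finite-dimensional subspace that the projection annihilates, at the price of
discarding finitely many dimensions of $F$.

\begin{lemma}\label{lem:factor}
Let $X$ have nontrivial type. There is a constant $C$ such that for every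
infinite-dimensional subspace $X_1\subset X$, every finite-dimensional subspace
$E\subset X$ and every $N\ge1$ there are operators $R:\ell_2^N\to X_1$ and
$S:X\to\ell_2^N$ with
\[
SR=I,\qquad S|_E=0,\qquad \|R\|\le C,\qquad\|S\|\le C .
\]
\end{lemma}

\begin{proof}
Put $n=N+\dim E$. By Theorem~\ref{thm:pi} there are an $n$-dimensional subspace
$F\subset X_1$, a projection $P:X\to F$ with $\|P\|\le C_0$, and an isomorphism
$R_0:\ell_2^n\to F$ with $\|R_0\|\|R_0^{-1}\|\le3$, which we scale so that
$\|R_0^{-1}\|=1$ and $\|R_0\|\le3$. Put $S_0=R_0^{-1}P$; then $S_0R_0=I$ and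
$\|S_0\|\le C_0$. Since $\dim S_0E\le\dim E$, the orthogonal complement of $S_0E$
in $\ell_2^n$ contains an $N$-dimensional subspace $G$, which is isometric to
$\ell_2^N$. Let $P_G$ be the orthogonal projection of $\ell_2^n$ onto $G$, and
put $R=R_0|_G$ and $S=P_GS_0$. Then $SR=P_G|_G=I_G$, and $S|_E=0$ because
$S_0E\perp G$. The norm bounds hold with $C=\max(3,C_0)$.
\end{proof}

\subsection{Finite-dimensional decompositions}

A sequence $(Y_j)_{j\ge1}$ of finite-dimensional subspaces of a space $Y$ is a
\emph{finite-dimensional decomposition} (FDD) if every $y\in Y$ has a unique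
expansion $y=\sum_jy^{(j)}$ with $y^{(j)}\in Y_j$. As for Schauder bases, the
partial sum projections $D_ny=\sum_{j\le n}y^{(j)}$ are bounded and
$\kappa=\sup_n\|D_n\|$ is finite; also $\kappa\ge1$, $D_mD_n=D_{\min(m,n)}$, and
we put $D_0=0$. For $0\le m<n$ let
\[
Y(m,n)=\operatorname{span}\bigcup_{m<j\le n}Y_j=(D_n-D_m)Y .
\]
Let $T_n=(I-D_n)Y$ be the $n$th tail subspace. The FDD is \emph{shrinking} if
$\|y^*|_{T_n}\|\to0$ for every $y^*\in Y^*$. This is the same as
$D_n^*y^*\to y^*$ in norm, because
$\|y^*|_{T_n}\|\le\|y^*-D_n^*y^*\|\le(1+\kappa)\|y^*|_{T_n}\|$. The lines spanned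
by the unit vectors $e_j$ form a shrinking FDD of $\ell_2$ with $\kappa=1$, since
$\|y^*|_{T_n}\|^2=\sum_{j>n}|y^*(e_j)|^2$.

For a space $X$, a space $Y$ with an FDD, and a constant $C$, consider the
following condition.
\begin{itemize}
\item[$(\dagger)$] For every infinite-dimensional subspace $X_1\subset X$, every
finite-dimensional subspace $E\subset X$ and all $0\le m<n$, there are operators
$R:Y(m,n)\to X_1$ and $S:X\to Y(m,n)$ with $SR=I$, $S|_E=0$, $\|R\|\le C$ and
$\|S\|\le C$.
\end{itemize}
It says that the blocks of $Y$ occur everywhere in $X$ as uniformly complemented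
subspaces. For $Y=\ell_2$ with its unit vector basis, $Y(m,n)$ is isometric to
$\ell_2^{\,n-m}$, and $(\dagger)$ is exactly the conclusion of
Lemma~\ref{lem:factor}.

\subsection{Statements}

Theorem~\ref{thm:main} is a consequence of the following result.

\begin{theorem}\label{thm:A}
Let $X$ have nontrivial type and let $0<s\le1$. If some subspace of
$X\oplus\ell_2$ fails $\mathrm{AP}_s$, then some subspace of $X$ fails
$\mathrm{AP}_s$.
\end{theorem}

The second summand may be an arbitrary Hilbert space, or a space whose blocks are
found in $X$ in the sense of $(\dagger)$.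

\begin{theorem}\label{thm:C}
Let $H$ be a Hilbert space of any dimension.
\begin{enumerate}
\item $X$ has the HAP if and only if $X\oplus H$ has the HAP.
\item If $X$ has nontrivial type and $0<s\le1$, then all subspaces of $X$ have
$\mathrm{AP}_s$ if and only if all subspaces of $X\oplus H$ have $\mathrm{AP}_s$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:D}
Let $Y$ have a shrinking FDD, and assume that $(\dagger)$ holds for some constant
$C$. Let $0<s\le1$. If all subspaces of $X$ and all subspaces of $Y$ have
$\mathrm{AP}_s$, then all subspaces of $X\oplus Y$ have $\mathrm{AP}_s$.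
\end{theorem}

\section{One extra coordinate}\label{sec:model}

Suppose that a subspace $Z\subset X\oplus Y$, the closed span of vectors $z_j$,
carries a tensor $\sum_i\lambda_i\psi_i\otimes z_i$ that induces zero and has
trace $1$; here $\lambda_i>0$ are summable weights, and $(z_i)$ and $(\psi_i)$
are bounded. The two properties read
\[
\sum_i\lambda_i\psi_i(z_j)z_i=0\quad\text{for all }j,\qquad
\sum_i\lambda_i\psi_i(z_i)=1 .
\]
They involve only the matrix $(\psi_i(z_j))$ and the linear relations
$\sum_i\mu_iz_i=0$ with summable coefficients. It is therefore enough to find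
bounded sequences $w_j\in X$ and $f_i\in X^*$ such that $f_i(w_j)=\psi_i(z_j)$
and such that the $w_i$ satisfy every relation satisfied by the $z_i$. The second
requirement holds if $w_j$ is obtained from $z_j$ by a linear formula that does
not depend on $j$ and converges uniformly in $j$.

We look for such a formula when $Y=\mathbb K$. (The introduction disposes of this
case directly; the point here is a method that survives the passage to
$\ell_2$.) Write $z_j=(x_j,t_j)$ and $\psi_i=(x_i^*,\gamma_i)$ with scalars
$t_j,\gamma_i$, so that $\psi_i(z_j)=x_i^*(x_j)+\gamma_it_j$.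

\medskip\noindent\emph{First attempt: add the coordinate.} Take $r\in X$ and
$s\in X^*$ with $s(r)=1$, and put $w_j=x_j+t_jr$, $f_i=x_i^*+\gamma_is$. Then
\[
f_i(w_j)=x_i^*(x_j)+\gamma_it_j+t_j\,x_i^*(r)+\gamma_i\,s(x_j).
\]
The last two terms are errors. We can choose $r$ in the kernel of finitely many
$x_i^*$ and $s$ vanishing on finitely many $x_j$; if $x_i^*\to0$ and $x_j\to0$,
this makes the errors small uniformly in $i$ and $j$. We cannot make them vanish:
if the $x_j$ span a dense subspace of $X$, then $s(x_j)\ne0$ for some $j$. Small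
errors are of no use, because inducing the zero operator is an exact condition.

\medskip\noindent\emph{Second attempt: clear the room first.} Remove the
$r$-component of $x_j$ and the $s$-component of $x_i^*$ before inserting the new
coordinate:
\[
w_j=x_j+\big(t_j-s(x_j)\big)r,\qquad f_i=x_i^*+\big(\gamma_i-x_i^*(r)\big)s .
\]
Now $s(w_j)=t_j$, and
\begin{align*}
f_i(w_j)&=x_i^*(x_j)+\big(t_j-s(x_j)\big)x_i^*(r)+\big(\gamma_i-x_i^*(r)\big)t_j\\
&=x_i^*(x_j)+\gamma_it_j-x_i^*(r)\,s(x_j).
\end{align*}
The mixed errors are gone. One term is missing, namely $x_i^*(r)s(x_j)$, the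
contribution of the components that were removed. It has the same form
$\gamma_i't_j'$ as the term just inserted, and it is smaller. So we insert it in
a second room, which evicts a still smaller term, and we continue.

\medskip\noindent\emph{The shift.} Suppose that $r_m\in X$ and $s_m\in X^*$
($m\ge1$) have norm at most $C$, that $s_l(r_m)=\delta_{lm}$, and that
$|s_m(x_j)|\le C2^{-m}$ and $|x_i^*(r_m)|\le C2^{-m}$ for all $i,j,m$. Put
\[
\sigma_j^0=t_j,\quad\sigma_j^m=s_m(x_j),\qquad
\rho_i^0=\gamma_i,\quad\rho_i^m=x_i^*(r_m)\qquad(m\ge1),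
\]
where the upper indices are labels, and define
\[
w_j=x_j+\sum_{m\ge1}(\sigma_j^{m-1}-\sigma_j^m)\,r_m,\qquad
f_i=x_i^*+\sum_{m\ge1}(\rho_i^{m-1}-\rho_i^m)\,s_m .
\]
Both series converge absolutely, uniformly in $i$ and $j$. Biorthogonality gives
$s_m(w_j)=\sigma_j^m+\sigma_j^{m-1}-\sigma_j^m=\sigma_j^{m-1}$: the content of
room $m-1$ has moved to room $m$, the extra coordinate being room $0$. Hence
\begin{align*}
f_i(w_j)&=x_i^*(x_j)+\sum_{m\ge1}\rho_i^m(\sigma_j^{m-1}-\sigma_j^m)
+\sum_{m\ge1}(\rho_i^{m-1}-\rho_i^m)\sigma_j^{m-1}\\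
&=x_i^*(x_j)+\sum_{m\ge1}\big(\rho_i^{m-1}\sigma_j^{m-1}-\rho_i^m\sigma_j^m\big)
=x_i^*(x_j)+\gamma_it_j .
\end{align*}
The matrix is reproduced exactly.

If $(r_m)$ is equivalent to the unit vector basis of $\ell_2$ and
$Px=\sum_ms_m(x)r_m$ is a bounded projection on $X$, then $w_j=Jz_j$ and
$f_i=\psi_iJ^{-1}$, where $J(x,t)=x-Px+tr_1+\sum_ms_m(x)r_{m+1}$ is the shift
isomorphism of $X\oplus\mathbb K$ onto $X$, with inverse
$J^{-1}w=\big(w-Pw+\sum_ms_{m+1}(w)r_m,\ s_1(w)\big)$. In general there is no
operator $J$; the series are evaluated only at the $x_j$ and $x_i^*$, for which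
the rooms were chosen.

For $Y=\ell_2$ there are infinitely many extra coordinates. If each coordinate
had its own sequence of rooms, we would need
$\sum_n\sup_j|\langle y_j,e_n\rangle|<\infty$ for the $\ell_2$-components $y_j$
of the $z_j$, and a null sequence in $\ell_2$ need not satisfy this (take
$y_j=e_j/j$). Grouping the coordinates into long blocks makes the block norms
decay geometrically. A room must then hold a whole block, so the pair $(r,s)$ is
replaced by a factorization $SR=I$ of the identity of the block through $X$. The
length of a block is dictated by the sequences, so the norms of $R$ and $S$ must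
be bounded independently of the dimension. This is what $(\dagger)$ provides.

\section{Moving null sequences from $X\oplus Y$ into $X$}\label{sec:transplant}

\begin{proposition}\label{prop:transplant}
Let $Y$ have a shrinking FDD and let $(\dagger)$ hold with constant $C$. Let
$(x_j)\subset X$, $(y_j)\subset Y$, $(x_i^*)\subset X^*$, $(y_i^*)\subset Y^*$ be
sequences of elements of norm at most $1$ that tend to $0$ in norm. Then there
are bounded sequences $(w_j)\subset X$ and $(f_i)\subset X^*$ such that
\begin{enumerate}
\item[(a)] $f_i(w_j)=x_i^*(x_j)+y_i^*(y_j)$ for all $i,j$;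
\item[(b)] if $\sum_j|\mu_j|<\infty$, $\sum_j\mu_jx_j=0$ and $\sum_j\mu_jy_j=0$,
then $\sum_j\mu_jw_j=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: blocks of $Y$.} We choose $0=n_0<n_1<n_2<\cdots$ such that
\begin{equation}\label{eq:tails}
\|(I-D_{n_k})y_j\|\le2^{-k},\qquad\|y_i^*|_{T_{n_k}}\|\le2^{-k}
\qquad\text{for all }i,j\text{ and all }k\ge0 .
\end{equation}
For $k=0$ this holds because the norms are at most $1$. Let $k\ge1$. The first
inequality holds, whatever $n_k$ is, for every $j$ with
$\|y_j\|\le2^{-k}/(1+\kappa)$. Only finitely many $j$ remain, and for each of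
them $\|(I-D_n)y_j\|\to0$ as $n\to\infty$. The second inequality holds for every
$i$ with $\|y_i^*\|\le2^{-k}$; for each of the finitely many other $i$ we have
$\|y_i^*|_{T_n}\|\to0$ because the FDD is shrinking. So every sufficiently large
$n_k>n_{k-1}$ works.

For $k\ge1$ put $B_k=D_{n_k}-D_{n_{k-1}}$, $G_k=B_kY=Y(n_{k-1},n_k)$, and
\[
\sigma_j^{k,0}=B_ky_j\in G_k,\qquad\rho_i^{k,0}=y_i^*|_{G_k}\in G_k^* .
\]
Since $B_k=D_{n_k}(I-D_{n_{k-1}})$ and $G_k\subset T_{n_{k-1}}$,
\eqref{eq:tails} gives
\begin{equation}\label{eq:zero}
\|\sigma_j^{k,0}\|\le2\kappa\,2^{-k},\qquad\|\rho_i^{k,0}\|\le2\cdot2^{-k}.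
\end{equation}
From $y_j=\sum_kB_ky_j$ we get
\begin{equation}\label{eq:pairing}
y_i^*(y_j)=\sum_{k\ge1}\rho_i^{k,0}\big(\sigma_j^{k,0}\big).
\end{equation}

\emph{Step 2: rooms in $X$.} Each block $G_k$ receives infinitely many rooms,
indexed by $m\ge1$. We construct operators $R_{k,m}:G_k\to X$ and
$S_{k,m}:X\to G_k$ ($k,m\ge1$) of norm at most $C$ such that
\begin{gather}
S_{k,m}R_{k,m}=I_{G_k},\qquad S_{k,m}R_{l,n}=0\quad\text{if }(k,m)\ne(l,n),
\label{eq:biorth}\\
\|S_{k,m}x_j\|\le C2^{-k-m},\qquad\|x_i^*R_{k,m}\|\le C2^{-k-m}
\qquad\text{for all }i,j.\label{eq:small}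
\end{gather}
Arrange the pairs $(k,m)$ in a single sequence and proceed by induction along
it. On reaching $(k,m)$, let $\Pi$ be the finite set of earlier pairs and put
\begin{align*}
X_1&=\bigcap\{\ker x_i^*:\|x_i^*\|>2^{-k-m}\}\ \cap\bigcap_{(l,n)\in\Pi}\ker S_{l,n},\\
E&=\operatorname{span}\{x_j:\|x_j\|>2^{-k-m}\}+\sum_{(l,n)\in\Pi}R_{l,n}G_l .
\end{align*}
Since $x_i^*\to0$ and the operators $S_{l,n}$ have finite rank, $X_1$ is closed
and of finite codimension in $X$, hence infinite-dimensional. Since $x_j\to0$,
$E$ is finite-dimensional. Let $R_{k,m}:G_k\to X_1$ and $S_{k,m}:X\to G_k$ be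
given by $(\dagger)$. For $(l,n)\in\Pi$ we have $S_{l,n}R_{k,m}=0$ by the choice
of $X_1$ and $S_{k,m}R_{l,n}=0$ by the choice of $E$. Of any two distinct pairs
one is earlier, so \eqref{eq:biorth} holds. For \eqref{eq:small}: either
$\|x_j\|\le2^{-k-m}$, or $x_j\in E$ and $S_{k,m}x_j=0$; either
$\|x_i^*\|\le2^{-k-m}$, or $x_i^*$ vanishes on $X_1$ and $x_i^*R_{k,m}=0$.

For $k,m\ge1$ put
\[
\sigma_j^{k,m}=S_{k,m}x_j\in G_k,\qquad\rho_i^{k,m}=x_i^*R_{k,m}\in G_k^* .
\]
With $M=\max(C,2\kappa)$, estimates \eqref{eq:zero} and \eqref{eq:small} combine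
to
\begin{equation}\label{eq:decay}
\|\sigma_j^{k,m}\|\le M2^{-k-m},\qquad\|\rho_i^{k,m}\|\le M2^{-k-m}
\qquad(k\ge1,\ m\ge0).
\end{equation}

\emph{Step 3: the shift.} Define
\[
w_j=x_j+\sum_{k,m\ge1}R_{k,m}\big(\sigma_j^{k,m-1}-\sigma_j^{k,m}\big),\qquad
f_i=x_i^*+\sum_{k,m\ge1}\big(\rho_i^{k,m-1}-\rho_i^{k,m}\big)S_{k,m}.
\]
By \eqref{eq:decay} the $(k,m)$ term of either series has norm at most
$CM(2+1)2^{-k-m}$, and $\sum_{k,m\ge1}2^{-k-m}=1$. So the series converge
absolutely in $X$ and in $X^*$, and $\|w_j\|,\|f_i\|\le1+3CM$.

\emph{Proof of \textup{(a)}.} Apply $S_{k,m}$ to the series for $w_j$. By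
\eqref{eq:biorth} only the $(k,m)$ term survives, and
\[
S_{k,m}w_j=\sigma_j^{k,m}+\big(\sigma_j^{k,m-1}-\sigma_j^{k,m}\big)=\sigma_j^{k,m-1}.
\]
Applying $x_i^*$ to the same series gives
$x_i^*(w_j)=x_i^*(x_j)+\sum_{k,m\ge1}\rho_i^{k,m}\big(\sigma_j^{k,m-1}-\sigma_j^{k,m}\big)$.
Therefore
\begin{align*}
f_i(w_j)&=x_i^*(x_j)+\sum_{k,m\ge1}\rho_i^{k,m}\big(\sigma_j^{k,m-1}-\sigma_j^{k,m}\big)
+\sum_{k,m\ge1}\big(\rho_i^{k,m-1}-\rho_i^{k,m}\big)\big(\sigma_j^{k,m-1}\big)\\
&=x_i^*(x_j)+\sum_{k\ge1}\sum_{m\ge1}
\Big(\rho_i^{k,m-1}\big(\sigma_j^{k,m-1}\big)-\rho_i^{k,m}\big(\sigma_j^{k,m}\big)\Big).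
\end{align*}
All these series converge absolutely by \eqref{eq:decay}. For each $k$ the sum
over $m$ telescopes to $\rho_i^{k,0}(\sigma_j^{k,0})$, because
$|\rho_i^{k,m}(\sigma_j^{k,m})|\le M^24^{-k-m}\to0$ as $m\to\infty$. Now
\eqref{eq:pairing} gives (a).

\emph{Proof of \textup{(b)}.} Let $(\mu_j)$ be as in (b). By continuity of $B_k$
and $S_{k,m}$,
\[
\sum_j\mu_j\sigma_j^{k,0}=B_k\Big(\sum_j\mu_jy_j\Big)=0,\qquad
\sum_j\mu_j\sigma_j^{k,m}=S_{k,m}\Big(\sum_j\mu_jx_j\Big)=0\quad(m\ge1).
\]
The series $\sum_j\sum_{k,m}\mu_jR_{k,m}(\sigma_j^{k,m-1}-\sigma_j^{k,m})$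
converges absolutely, the norms of its terms having sum at most
$3CM\sum_j|\mu_j|$. Summing over $j$ first, we obtain
\[
\sum_j\mu_jw_j=\sum_j\mu_jx_j+\sum_{k,m\ge1}R_{k,m}
\Big(\sum_j\mu_j\sigma_j^{k,m-1}-\sum_j\mu_j\sigma_j^{k,m}\Big)=0 .\qedhere
\]
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Proposition~\ref{prop:transplant} applies to null sequences, while a tensor that
witnesses the failure of $\mathrm{AP}_s$ comes with a summability condition
only. A convergent series remains convergent when its terms are multiplied by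
factors tending slowly to infinity, and this slack makes the vectors and the
functionals tend to zero.

\begin{lemma}\label{lem:normal}
Let $V$ be a Banach space, let $0<s\le1$, and let $Z\subset V$ be a subspace that
fails $\mathrm{AP}_s$. Then there are $\lambda_i>0$, $z_i\in Z$ and
$\psi_i\in V^*$ $(i\ge1)$ such that $\|z_i\|\le1$, $\|\psi_i\|\le1$,
$\|z_i\|\to0$, $\|\psi_i\|\to0$, $\sum_i\lambda_i^s<\infty$, and
\begin{equation}\label{eq:witness}
\sum_i\lambda_i\psi_i(z)z_i=0\quad(z\in Z),\qquad\sum_i\lambda_i\psi_i(z_i)=1 .
\end{equation}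
\end{lemma}

\begin{proof}
Take an $s$-summable tensor $\sum_i\varphi_i\otimes v_i$ on $Z$ that induces zero
and has nonzero trace. Divide the $\varphi_i$ by the trace and drop the terms
with $\varphi_i=0$ or $v_i=0$, so that the trace is $1$ and
$a_i=\|\varphi_i\|\|v_i\|>0$. Infinitely many terms remain. Otherwise the
restrictions of the $\varphi_i$ to the finite-dimensional space
$\operatorname{span}\{v_i\}$, which has the AP, would give a tensor inducing zero
with trace $1$, contrary to Theorem~\ref{thm:groth}.

Choose $1<i_1<i_2<\cdots$ with $\sum_{i\ge i_k}a_i^s\le4^{-k}$. Put $b_i=1$ for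
$i<i_1$ and $b_i=2^{k/s}$ for $i_k\le i<i_{k+1}$. Then $b_i\ge1$,
$b_i\to\infty$, and $\lambda_i=a_ib_i$ satisfies
$\sum_i\lambda_i^s\le\sum_{i<i_1}a_i^s+\sum_k2^k4^{-k}<\infty$. Put
$z_i=v_i/(\|v_i\|b_i^{1/2})$, and let $\psi_i\in V^*$ be a Hahn--Banach extension
of $\varphi_i/(\|\varphi_i\|b_i^{1/2})$. Then
$\|z_i\|=\|\psi_i\|=b_i^{-1/2}$, and for $z\in Z$
\[
\lambda_i\psi_i(z)z_i=\frac{a_ib_i}{\|\varphi_i\|\|v_i\|b_i}\,\varphi_i(z)v_i=\varphi_i(z)v_i ,
\qquad
\lambda_i\psi_i(z_i)=\frac{a_ib_i}{\|\varphi_i\|\|v_i\|b_i}\,\varphi_i(v_i)=\varphi_i(v_i),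
\]
which gives \eqref{eq:witness}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:D}]
Let $Y$ have a shrinking FDD and let $(\dagger)$ hold. In Theorem~\ref{thm:D}
this is assumed; in Theorem~\ref{thm:A} it holds for $Y=\ell_2$ by
Lemma~\ref{lem:factor}. Let $Z\subset X\oplus Y$ fail $\mathrm{AP}_s$. We
construct a subspace $W\subset X$ that fails $\mathrm{AP}_s$. This is the
assertion of Theorem~\ref{thm:A}, and it contradicts the hypothesis on $X$ in
Theorem~\ref{thm:D}.

Take $\lambda_i,z_i,\psi_i$ from Lemma~\ref{lem:normal} with $V=X\oplus Y$; since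
$s\le1$, also $\sum_i\lambda_i<\infty$. Write $z_i=(x_i,y_i)$, and let
$x_i^*\in X^*$ and $y_i^*\in Y^*$ be the restrictions of $\psi_i$ to the two
summands, so that $\psi_i(x,y)=x_i^*(x)+y_i^*(y)$. Then
$\|x_i\|,\|y_i\|\le\|z_i\|$ and $\|x_i^*\|,\|y_i^*\|\le\|\psi_i\|$, so
Proposition~\ref{prop:transplant} applies. It gives $w_j\in X$ and $f_i\in X^*$
with norms bounded by a constant $L$, and (a) says that $f_i(w_j)=\psi_i(z_j)$.

Let $W$ be the closed linear span of the $w_j$, and consider the tensor
$\sum_i\lambda_if_i|_W\otimes w_i$ on $W$. It is $s$-summable, since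
$\sum_i(\lambda_i\|f_i\|\|w_i\|)^s\le L^{2s}\sum_i\lambda_i^s$. Its trace is
$\sum_i\lambda_if_i(w_i)=\sum_i\lambda_i\psi_i(z_i)=1$. Fix $j$ and put
$\mu_i=\lambda_i\psi_i(z_j)$, so that $|\mu_i|\le\lambda_i$. By
\eqref{eq:witness} with $z=z_j$ we have $\sum_i\mu_iz_i=0$, that is,
$\sum_i\mu_ix_i=0$ and $\sum_i\mu_iy_i=0$. By (a) and (b),
\[
\sum_i\lambda_if_i(w_j)w_i=\sum_i\mu_iw_i=0 .
\]
The operator induced by the tensor is bounded and vanishes at every $w_j$, so it
vanishes on $W$. Hence $W$ fails $\mathrm{AP}_s$. (In particular $W$ fails the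
AP, so it is infinite-dimensional.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Every subspace of $X$ is a subspace of $X\oplus\ell_2$, so the HAP passes from
$X\oplus\ell_2$ to $X$. Conversely, let $X$ have the HAP. By
Theorem~\ref{thm:sz}, $X$ has nontrivial type. Since $\mathrm{AP}_1$ is the AP
and no subspace of $X$ fails it, Theorem~\ref{thm:A} with $s=1$ shows that no
subspace of $X\oplus\ell_2$ fails the AP.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The ``if'' parts hold because $X\subset X\oplus H$. For the ``only if'' part of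
(2), let $Z\subset X\oplus H$ fail $\mathrm{AP}_s$, and let
$\sum_i\varphi_i\otimes z_i$ be an $s$-summable tensor on $Z$ inducing zero with
nonzero trace. Let $Z_1$ be the closed span of the $z_i$. The tensor
$\sum_i\varphi_i|_{Z_1}\otimes z_i$ on $Z_1$ is $s$-summable, induces zero, and
has the same trace, so $Z_1$ fails $\mathrm{AP}_s$. The closed span $H_0$ of the
$H$-components of the $z_i$ is a separable Hilbert space, hence isometric to a
subspace of $\ell_2$, and $Z_1\subset X\oplus H_0$. Thus $Z_1$ is isometric to a
subspace of $X\oplus\ell_2$, and by Theorem~\ref{thm:A} some subspace of $X$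
fails $\mathrm{AP}_s$. This proves (2). If $X$ has the HAP, then it has
nontrivial type by Theorem~\ref{thm:sz}, and (2) with $s=1$ gives the ``only
if'' part of (1).
\end{proof}

\begin{remark}[where the hypotheses enter]\label{rem:hyp}
\emph{Type.} Nontrivial type is used only to obtain $(\dagger)$ for $Y=\ell_2$,
and $(\dagger)$ is used only in Step~2 of the proof of
Proposition~\ref{prop:transplant}, with $X_1$ of finite codimension. That $C$
does not depend on the block matters for the terms $R_{k,1}\sigma_j^{k,0}$ and
$\rho_i^{k,0}S_{k,1}$: the bounds \eqref{eq:zero} are obtained by making $G_k$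
long, so they cannot be improved afterward to offset norms of $R_{k,1}$ and
$S_{k,1}$ that grow with $\dim G_k$.

\emph{Shrinking.} This is used only for the second inequality in
\eqref{eq:tails}. For the unit vector basis of $Y=\ell_1$, which is not
shrinking, a functional $y_i^*=\delta\,(1,1,\dots)$ with $\delta>0$ has norm
$\delta$ on every block. Were the construction attempted there, we would have
$\|\rho_i^{k,0}S_{k,1}\|\ge\|\rho_i^{k,0}S_{k,1}R_{k,1}\|/C=\delta/C$ for all
$k$, while $\|\rho_i^{k,1}S_{k,1}\|\to0$ by \eqref{eq:small}, so the terms of the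
series for $f_i$ would not tend to $0$.

\emph{The exponent $s$.} It appears only in Lemma~\ref{lem:normal} and in the
$s$-summability of the final tensor. The weights $\lambda_i$ are not changed by
the construction, and the new vectors and functionals are bounded, so every
$s\le1$ is treated alike.

\emph{The assumption on the subspaces of $Y$} in Theorem~\ref{thm:D} is necessary
for the conclusion, since $Y\subset X\oplus Y$. The proof above does not call on
it separately: a subspace of $Y$ failing $\mathrm{AP}_s$ is one of the subspaces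
$Z$ whose witness is moved into $X$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CGJ}
Casazza, Garc\'ia and Johnson,
\emph{An example of an asymptotically Hilbertian space which fails the
approximation property}, Proc. Amer. Math. Soc. \textbf{129} (2001).

\bibitem{FTJ}
Figiel and Tomczak-Jaegermann,
\emph{Projections onto Hilbertian subspaces of Banach spaces},
Israel J. Math. \textbf{33} (1979).

\bibitem{HAP}
\emph{Hereditary Approximation Property},
\texttt{http://www.math.tamu.edu/\textasciitilde{}johnson/HAP5.2.4.pdf}.

\bibitem{LT1}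
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{LT2}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{Pi}
Pisier, \emph{Holomorphic semi-groups and the geometry of Banach spaces},
Ann. of Math. \textbf{115} (1982).

\bibitem{Sz}
Szankowski, \emph{Subspaces without the approximation property},
Israel J. Math. \textbf{30} (1978).

\end{thebibliography}
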